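\title{An $F_{\sigma\delta}$ ideal that is not Farah}

\begin{abstract}
We construct an $F_{\sigma\delta}$ ideal on a countable set that is not an intersection of countably many hereditary $F_\sigma$ sets. Hence not every $F_{\sigma\delta}$ ideal is weakly Farah, and not every $F_{\sigma\delta}$ ideal is Farah. The ideal lives on the tree $\omega^{<\omega}$. A hereditary $F_\sigma$ set that contains it can omit only a bounded set of branches, and the least number of such sets whose intersection is the ideal is the dominating number $\mathfrak{d}$. We also show that an ideal is weakly Farah if and only if it is Farah, and that there is a tall counterexample.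
\end{abstract}

\section{The question and the results}\label{sec:intro}

Identify $\mathcal{P}(\omega)$ with the Cantor space $2^{\omega}$, with the product topology, through characteristic functions. A family $C\subseteq\mathcal{P}(\omega)$ is \emph{hereditary} if $B\subseteq A\in C$ implies $B\in C$, and \emph{closed under finite changes} if $B\in C$ whenever $A\in C$ and $A\triangle B$ is finite. An \emph{ideal} on $\omega$ is a hereditary family $\mathcal{I}$ that is closed under finite unions, contains the family $\mathrm{fin}$ of all finite sets, and is proper: $\omega\notin\mathcal{I}$. Every ideal is closed under finite changes, because $B\subseteq A\cup(A\triangle B)$. A subset of $2^\omega$ is $F_\sigma$ if it is a countable union of closed sets, and $F_{\sigma\delta}$ if it is a countable intersection of $F_\sigma$ sets; an ideal is called $F_\sigma$ or $F_{\sigma\delta}$ if it is such a subset of $2^\omega$.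

An $F_{\sigma\delta}$ ideal can be written as $\bigcap_n F_n$ with each $F_n$ an $F_\sigma$ set, but nothing in this representation ties the sets $F_n$ to the inclusion order. The following two notions ask for such a tie.

\begin{definition}\label{def:farah}
An ideal $\mathcal{I}$ on $\omega$ is \emph{Farah} if there are compact hereditary sets $C_n\subseteq\mathcal{P}(\omega)$, $n<\omega$, such that
\[
\mathcal{I}=\{A\subseteq\omega : (\forall n<\omega)(\exists m<\omega)\ A\setminus[0,m)\in C_n\}.
\]
An $F_{\sigma\delta}$ ideal $\mathcal{I}$ is \emph{weakly Farah} if $\mathcal{I}=\bigcap_{n<\omega}F_n$ for some hereditary $F_\sigma$ sets $F_n$.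
\end{definition}

In a Farah ideal each $C_n$ is a notion of smallness, and a set belongs to the ideal when, for every $n$, one of its tails is small in the sense of $C_n$.

\begin{example}\label{ex:density}
Let $\mathcal{Z}$ be the ideal of all $A\subseteq\omega$ with $|A\cap[0,k)|/k\to0$, and let $C_n$ consist of all $A$ with $|A\cap[0,k)|\le k/(n+1)$ for every $k$. Each $C_n$ is hereditary and closed. If $A\in\mathcal{Z}$, choose $m$ with $|A\cap[0,k)|\le k/(n+1)$ for all $k\ge m$; then $A\setminus[0,m)\in C_n$. If $A\setminus[0,m)\in C_n$, then $\limsup_k|A\cap[0,k)|/k\le1/(n+1)$. So $\mathcal{Z}$ is Farah.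
\end{example}

An ideal is Farah exactly when it is an intersection of countably many $F_\sigma$ sets that are both hereditary and closed under finite changes (Lemma~\ref{lem:farah}). In particular every Farah ideal is $F_{\sigma\delta}$ and weakly Farah. It is known that the word ``hereditary'' can be dropped from this characterization; we do not use this fact. The question, posed in \cite{filters}, is whether these representations are always available:
\begin{quote}
\emph{Is every $F_{\sigma\delta}$ ideal on $\omega$ Farah? Is every $F_{\sigma\delta}$ ideal on $\omega$ weakly Farah?}
\end{quote}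

One level down the picture suggests a positive answer. An $F_\sigma$ ideal is itself hereditary, $F_\sigma$ and closed under finite changes, so it is Farah. Moreover, a hereditary $F_\sigma$ set is a countable union of \emph{hereditary} compact sets: one replaces each compact piece by its downward closure. For an intersection $\mathcal{I}=\bigcap_nF_n$ this device is not available. The pieces now lie outside $\mathcal{I}$, and closing them downward may add sets that are not in $\mathcal{I}$. The answer to both questions is negative.

\begin{theorem}\label{thm:main}
There is an $F_{\sigma\delta}$ ideal on a countable set that is not an intersection of countably many hereditary $F_\sigma$ sets.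
\end{theorem}

This ideal is not weakly Farah, hence not Farah, and its complexity is optimal, since $F_\sigma$ ideals are Farah. We call it $\mathcal{K}$; it is defined in Section~\ref{sec:combs}. One can say exactly how far $\mathcal{K}$ is from being weakly Farah. For $f,g\in\omega^\omega$ write $f\le g$ if $f(i)\le g(i)$ for all $i$. A family $\mathcal{D}\subseteq\omega^\omega$ is \emph{dominating} if for every $f\in\omega^\omega$ there is $g\in\mathcal{D}$ with $f\le g$, and the \emph{dominating number} $\mathfrak{d}$ is the least size of a dominating family. No countable family $\{g_n:n<\omega\}$ is dominating, since $f(n)=g_n(n)+1$ defines a function with $f\not\le g_n$ for all $n$. (Requiring $f(i)\le g(i)$ only for all but finitely many $i$ gives the same cardinal: close a family that dominates in this sense under finite modifications.)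

\begin{theorem}\label{thm:d}
The least number of hereditary $F_\sigma$ sets whose intersection is $\mathcal{K}$ is exactly $\mathfrak{d}$. In fact $\mathcal{K}$ is an intersection of $\mathfrak{d}$ many $F_\sigma$ ideals.
\end{theorem}

The two questions turn out to be the same question.

\begin{theorem}\label{thm:equiv}
Every ideal on $\omega$ that is an intersection of countably many hereditary $F_\sigma$ sets is Farah. Hence an ideal is weakly Farah if and only if it is Farah.
\end{theorem}

An ideal on a set $X$ is \emph{tall} if every infinite subset of $X$ contains an infinite member of the ideal.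

\begin{theorem}\label{thm:tall}
There is a tall $F_{\sigma\delta}$ ideal that is not weakly Farah.
\end{theorem}

All proofs are in ZFC. The proof of Theorem~\ref{thm:main} has two independent halves. Section~\ref{sec:fans} finds an obstruction: a family of subsets of $\omega^{<\omega}$ that contains all ``fans'' and no branch is not a countable intersection of hereditary $F_\sigma$ sets. Section~\ref{sec:combs} builds an $F_{\sigma\delta}$ ideal of this kind. Sections~\ref{sec:d}, \ref{sec:equiv} and~\ref{sec:tall} prove the other three theorems.

\section{Hereditary $F_\sigma$ sets}\label{sec:prelim}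

Let $X$ be a countably infinite set. The space $\mathcal{P}(X)=2^X$ is compact and metrizable, so its closed sets are compact and its open sets are $F_\sigma$. A sequence $A_j$ converges to $A$ if and only if, for each $x\in X$, we have $x\in A_j\Leftrightarrow x\in A$ for all large $j$. A condition on $A$ that depends only on the trace of $A$ on a finite set defines a clopen family. A map $\Phi\colon\mathcal{P}(X)\to\mathcal{P}(Y)$ is continuous if each condition ``$y\in\Phi(A)$'' is of this kind. The $F_\sigma$ sets are closed under countable unions, finite intersections and continuous preimages; the $F_{\sigma\delta}$ sets are closed under countable intersections and continuous preimages. For $S\subseteq X$ the family $\{A: A\cap S\text{ is finite}\}$ is $F_\sigma$, being the union of the closed families $\{A:|A\cap S|\le n\}$.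

Part (b) of the first lemma is the only property of hereditary $F_\sigma$ sets that the counterexample exploits: countably many sets outside $H$ can be cut down to finite pieces whose union is still outside $H$.

\begin{lemma}\label{lem:diag}
Let $H\subseteq\mathcal{P}(X)$ be a hereditary $F_\sigma$ set.
\begin{enumerate}
\item[(a)] $H=\bigcup_{m<\omega}C_m$ for some hereditary compact sets $C_m$.
\item[(b)] If $A_m\notin H$ for all $m<\omega$, then there are finite sets $u_m\subseteq A_m$ with $\bigcup_mu_m\notin H$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Write $H=\bigcup_mC'_m$ with $C'_m$ compact, and let $C_m$ be the family of all subsets of members of $C'_m$. The set $\{(B,A):B\subseteq A\in C'_m\}$ is closed in $\mathcal{P}(X)\times\mathcal{P}(X)$, and $C_m$ is its projection to the first coordinate, so $C_m$ is compact. It is hereditary, it contains $C'_m$, and it is contained in $H$ because $H$ is hereditary.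

(b) Take $C_m$ as in (a) and enumerate $X=\{x_0,x_1,\dots\}$. Fix $m$. The finite sets $A_m\cap\{x_0,\dots,x_l\}$ converge to $A_m$ as $l\to\infty$, and $A_m$ lies in the open complement of $C_m$. So one of these finite sets, call it $u_m$, is not in $C_m$. Let $U=\bigcup_mu_m$. If $U$ were in $C_m$, then its subset $u_m$ would be in $C_m$. Hence $U\notin C_m$ for every $m$, that is, $U\notin H$.
\end{proof}

\begin{lemma}\label{lem:farah}
An ideal $\mathcal{I}$ on $\omega$ is Farah if and only if $\mathcal{I}=\bigcap_nF_n$ for some hereditary $F_\sigma$ sets $F_n$ that are closed under finite changes.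
\end{lemma}

\begin{proof}
For a compact hereditary set $C$ put $C^*=\{A:(\exists m)\ A\setminus[0,m)\in C\}$, so that $\mathcal{I}$ is Farah if and only if it has the form $\bigcap_nC_n^*$. It suffices to show that the nonempty sets of the form $C^*$ are exactly the nonempty hereditary $F_\sigma$ sets that are closed under finite changes.

The set $C^*$ is hereditary, and it is the union of the preimages of $C$ under the continuous maps $A\mapsto A\setminus[0,m)$, so it is $F_\sigma$. If $A\setminus[0,m)\in C$ and $A\triangle B$ is finite, take $m'\ge m$ with $A\triangle B\subseteq[0,m')$; then $B\setminus[0,m')\subseteq A\setminus[0,m)$, so $B\in C^*$.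

Conversely, let $F$ be nonempty, hereditary, $F_\sigma$ and closed under finite changes. Write $F=\bigcup_mC_m$ as in Lemma~\ref{lem:diag}(a). To merge the sets $C_m$ into one compact set we push them toward $\emptyset$: let
\[
C=\{\emptyset\}\cup\bigcup_{m<\omega}P_m,\qquad P_m=\{A\in C_m:A\cap[0,m)=\emptyset\}.
\]
Then $C$ is hereditary and $C\subseteq F$. It is closed: if $A\ne\emptyset$ is in the closure of $C$ and $x\in A$, then the neighborhood $\{B:x\in B\}$ of $A$ meets $C$ only inside the closed set $P_0\cup\dots\cup P_x$, so $A$ lies in that set. If $A\in F$, say $A\in C_m$, then $A\setminus[0,m)\in P_m$, so $A\in C^*$. If $A\in C^*$, then a finite change of $A$ is in $F$, so $A\in F$. Thus $F=C^*$.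
\end{proof}

The condition in Lemma~\ref{lem:farah} does not mention the order of $\omega$. So all our notions make sense for ideals on an arbitrary countably infinite set $X$, and they are preserved by bijections of $X$ with $\omega$.

\section{Fans and the branches that a hereditary $F_\sigma$ set can omit}\label{sec:fans}

The mechanism of the counterexample is visible on a grid.

\begin{example}\label{ex:grid}
Let $V_k=\{k\}\times\omega$ be the $k$th column of $\omega\times\omega$, and let $\mathcal{G}$ be the ideal of all sets that meet every column in a finite set. No column is in $\mathcal{G}$. Let $H\supseteq\mathcal{G}$ be a hereditary $F_\sigma$ set. We claim that $H$ contains all but finitely many columns. Otherwise there are $k_0<k_1<\cdots$ with $V_{k_m}\notin H$, and Lemma~\ref{lem:diag}(b) gives finite sets $u_m\subseteq V_{k_m}$ whose union $U$ is not in $H$. But $U$ meets $V_{k_m}$ in $u_m$ and misses the other columns, so $U\in\mathcal{G}\subseteq H$, a contradiction.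

Consequently finitely many hereditary $F_\sigma$ sets cannot have intersection $\mathcal{G}$: some column belongs to all of them. Countably many can, since there are only countably many columns to omit: $\mathcal{G}$ is the intersection of the $F_\sigma$ ideals $\{A:A\cap V_k\text{ is finite}\}$, $k<\omega$.
\end{example}

To defeat countably many sets $H_0,H_1,\dots$ we repeat the grid at every node of a tree, with branches in the role of columns. If $H_0$ omits branches through only finitely many successors of the root, we step to a successor where it omits none. There $H_1$ should again be active at only finitely many successors, and we step past them. The branch obtained in the limit is omitted by no $H_n$.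

Let $T=\omega^{<\omega}$ be the countable set of finite sequences of natural numbers, called \emph{nodes}, ordered by extension: $s\subseteq u$ means that $s$ is an initial segment of $u$. We write $|s|$ for the length of $s$, $s^\frown k$ for $s$ followed by $k$, and $s\wedge u$ for the \emph{meet}, the longest common initial segment of $s$ and $u$. Let $T_s=\{u\in T:s\subseteq u\}$. For $f\in\omega^\omega$ the \emph{branch} of $f$ is the set $y_f=\{f{\upharpoonright}i:i<\omega\}\subseteq T$. A \emph{chain} is a set of pairwise comparable nodes. A chain has at most one node of each length, so the union of an infinite chain is some $f\in\omega^\omega$, and the chain is an infinite subset of $y_f$. Thus $A\subseteq T$ contains an infinite chain if and only if $A\cap y_f$ is infinite for some $f$.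

The analogue of the set $U$ in Example~\ref{ex:grid} is the following (Figure~\ref{fig:combfan}, right).

\begin{definition}\label{def:fan}
A \emph{fan} at $t\in T$ is a set $\bigcup_{m<\omega}u_m$, where $u_m$ is a finite subset of $y_{f_m}$ and the functions $f_m\in\omega^\omega$ extend $t$ and take pairwise distinct values at $|t|$.
\end{definition}

For $H\subseteq\mathcal{P}(T)$ let $N_H=\{f\in\omega^\omega:y_f\notin H\}$ be the set of branches that $H$ omits.

\begin{lemma}\label{lem:key}
Let $H\subseteq\mathcal{P}(T)$ be a hereditary $F_\sigma$ set that contains every fan. Then there is $g_H\in\omega^\omega$ with $f\le g_H$ for all $f\in N_H$.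
\end{lemma}

\begin{proof}
Let $R=\{f{\upharpoonright}i:f\in N_H,\ i<\omega\}$. We first show that for each $t\in T$ there are only finitely many $k$ with $t^\frown k\in R$. Suppose that there are $k_0<k_1<\cdots$ with $t^\frown k_m\in R$, and choose $f_m\in N_H$ extending $t^\frown k_m$. Since $y_{f_m}\notin H$, Lemma~\ref{lem:diag}(b) gives finite sets $u_m\subseteq y_{f_m}$ with $\bigcup_mu_m\notin H$. This union is a fan at $t$, contrary to the hypothesis.

By induction on $i$, the set $R$ has finitely many nodes of length $i$: there is at most one of length $0$, and each node of $R$ of length $i+1$ has the form $t^\frown k$ with $t\in R$ of length $i$. For $f\in N_H$ the value $f(i)$ is the last entry of the node $f{\upharpoonright}(i+1)\in R$, so $\{f(i):f\in N_H\}$ is finite. Let $g_H(i)$ be its maximum, or $0$ if $N_H=\emptyset$.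
\end{proof}

\begin{proposition}\label{prop:lower}
Let $\mathcal{A}\subseteq\mathcal{P}(T)$ contain every fan and no branch, and let $\mathcal{H}$ be a family of hereditary $F_\sigma$ sets with $\bigcap\mathcal{H}=\mathcal{A}$. Then $|\mathcal{H}|\ge\mathfrak{d}$. In particular $\mathcal{H}$ is uncountable.
\end{proposition}

\begin{proof}
Every $H\in\mathcal{H}$ contains $\mathcal{A}$, hence every fan, so Lemma~\ref{lem:key} provides $g_H$. Let $f\in\omega^\omega$. Since $y_f\notin\mathcal{A}$, there is $H\in\mathcal{H}$ with $y_f\notin H$, and then $f\le g_H$. So $\{g_H:H\in\mathcal{H}\}$ is a dominating family.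
\end{proof}

For a countable family $H_0,H_1,\dots$ the walk described above becomes explicit: the branch of $f(n)=g_{H_n}(n)+1$ belongs to every $H_n$.

\section{Combs and the ideal $\mathcal{K}$}\label{sec:combs}

It remains to find an $F_{\sigma\delta}$ ideal on $T$ that contains every fan and no branch. The first candidate is
\[
\mathcal{W}=\{A\subseteq T:A\text{ contains no infinite chain}\}.
\]
It is an ideal: it is hereditary, contains the finite sets and not $T$, and if $A\cup B$ contains an infinite chain, then infinitely many elements of the chain lie in $A$ or infinitely many lie in $B$. The difficulty is complexity. The definition of $\mathcal{W}$ presents it as the intersection of the $F_\sigma$ sets $\{A:A\cap y_f\text{ is finite}\}$ over all $f\in\omega^\omega$, and these are uncountably many. We would like to quantify over nodes instead, by detecting an infinite chain in $A$ through a node $s$ such that $A\cap T_s$ \emph{is} an infinite chain.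

This test can fail. Let $0^j$ be the sequence of $j$ zeros, let $z_j=(0^j)^\frown1$, and put $Z=\{z_j:j<\omega\}$ and $A=Z\cup\{0^j:j<\omega\}$. Then $A$ contains an infinite chain. But $A\cap T_{0^i}$ contains the incomparable nodes $z_i$ and $z_{i+1}$, and $A\cap T_s$ has at most one element if $s$ has a nonzero entry. The test fails because nodes of $A$ leave the branch at infinitely many heights. To forbid only such infinite configurations would bring back the quantifier over branches. We bound the size of their finite parts instead, which is an $F_\sigma$ condition.

\begin{definition}\label{def:comb}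
A sequence $(x_1,\dots,x_n)$ of nodes is a \emph{comb} of length $n$ if there are nodes $t_1\subsetneq t_2\subsetneq\dots\subsetneq t_{n-1}$ such that for all $i<j\le n$ we have $x_i\wedge x_j=t_i$ and $t_i\notin\{x_i,x_j\}$. For $A\subseteq T$ let $c(A)\in\omega\cup\{\infty\}$ be the supremum of the lengths of combs with entries in $A$. Put
\[
\mathcal{J}=\{A\subseteq T:c(A)<\infty\},\qquad\mathcal{K}=\mathcal{J}\cap\mathcal{W}.
\]
\end{definition}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\draw (0,0) -- (0,3);
\draw (0,0) -- (1.1,0.7);
\draw (0,1) -- (1.1,1.7);
\draw (0,2) -- (1.1,2.7);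
\draw[fill=white] (0,0) circle (2pt) node[left] {$t_1$};
\draw[fill=white] (0,1) circle (2pt) node[left] {$t_2$};
\draw[fill=white] (0,2) circle (2pt) node[left] {$t_3$};
\fill (1.1,0.7) circle (2pt) node[right] {$x_1$};
\fill (1.1,1.7) circle (2pt) node[right] {$x_2$};
\fill (1.1,2.7) circle (2pt) node[right] {$x_3$};
\fill (0,3) circle (2pt) node[left] {$x_4$};
\draw[dashed] (5.5,0) -- (5.5,3) node[above] {$f_1$};
\draw[dashed] (5.5,0.6) -- (4,3) node[above] {$f_0$};
\draw[dashed] (5.5,0.6) -- (7,3) node[above] {$f_2$};
\draw[fill=white] (5.5,0.6) circle (2pt) node[below right] {$t$};
\fill (5.05,1.32) circle (2pt) (5.5,1.32) circle (2pt) (5.5,2.04) circle (2pt);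
\fill (5.95,1.32) circle (2pt) (6.4,2.04) circle (2pt) (6.85,2.76) circle (2pt);
\node at (7.6,2) {$\cdots$};
\end{tikzpicture}
\caption{Two configurations in the tree $\omega^{<\omega}$, drawn growing upward. Left: a comb $(x_1,x_2,x_3,x_4)$; the meet of $x_i$ with every later entry is $t_i$, and the meets strictly increase. Right: a fan (black nodes), consisting of finitely many nodes from each of infinitely many branches that split at the same node $t$. Any two incomparable nodes of the fan have meet $t$.}
\label{fig:combfan}
\end{figure}

The entries of a comb are pairwise incomparable, since the meet of two comparable nodes is one of them; in particular they are distinct. A subsequence $(x_{i_1},\dots,x_{i_k})$ of a comb is a comb, witnessed by $t_{i_1},\dots,t_{i_{k-1}}$. A single node is a comb of length $1$, and a comb of length $2$ is a pair of incomparable nodes. So $c(y_f)=1$, and all branches are in $\mathcal{J}$. The set of all nodes of length $1$ is an infinite set of pairwise incomparable nodes, yet it has $c=2$, since all meets equal the root. For the set $Z$ above, $z_i\wedge z_j=0^i$ when $i<j$, so $(z_0,\dots,z_n)$ is a comb and $c(Z)=\infty$.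

\begin{lemma}\label{lem:ideal}
$\mathcal{J}$ is an $F_\sigma$ ideal and $\mathcal{K}$ is an ideal on $T$.
\end{lemma}

\begin{proof}
If $B\subseteq A$ then $c(B)\le c(A)$, so $\mathcal{J}$ is hereditary. Since the entries of a comb are distinct, $c(A)\le|A|$, so $\mathcal{J}$ contains the finite sets. Given a comb with entries in $A\cup B$, the entries that lie in $A$ form a comb in $A$ and the remaining entries form a comb in $B$. Hence $c(A\cup B)\le c(A)+c(B)$, and $\mathcal{J}$ is closed under finite unions. It is proper because $c(T)\ge c(Z)=\infty$. The inequality $c(A)\le n$ says that $A$ does not include the set of entries of any comb of length $n+1$ (a longer comb has a subsequence of that length). Each of these conditions is clopen, so $\{A:c(A)\le n\}$ is closed and $\mathcal{J}$ is $F_\sigma$. Finally, $\mathcal{K}$ is the intersection of two ideals.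
\end{proof}

Passing from $\mathcal{W}$ to the smaller ideal $\mathcal{K}$ does not lose the fans.

\begin{lemma}\label{lem:fans}
$\mathcal{K}$ contains every fan and no branch.
\end{lemma}

\begin{proof}
A branch is an infinite chain, so it is not in $\mathcal{W}$. Let $A=\bigcup_mu_m$ be a fan at $t$, with $u_m\subseteq y_{f_m}$ and $k_m=f_m(|t|)$. An element of $A$ of length at most $|t|$ is an initial segment of $t$, hence of every $f_m$, so it is comparable with all elements of $A$. An element of $u_m$ of length greater than $|t|$ extends $t^\frown k_m$.

Let $x,x'\in A$ be incomparable, $x\in u_m$ and $x'\in u_{m'}$. Then both have length greater than $|t|$, and $m\ne m'$ because $u_m$ is a chain. So $x$ and $x'$ extend $t^\frown k_m$ and $t^\frown k_{m'}$ with $k_m\ne k_{m'}$, and $x\wedge x'=t$. A comb of length $3$ in $A$ would have $t_1=x_1\wedge x_2=t$ and $t_2=x_2\wedge x_3=t$, contrary to $t_1\subsetneq t_2$. Hence $c(A)\le2$ and $A\in\mathcal{J}$.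

Let $Q\subseteq A$ be a chain. It has at most $|t|+1$ elements of length at most $|t|$. Its longer elements are comparable, so they have the same entry $k_m$ at position $|t|$, and since the $k_m$ are distinct they all lie in one finite set $u_m$. So $Q$ is finite and $A\in\mathcal{W}$.
\end{proof}

The next lemma is the reason for introducing $\mathcal{J}$: high enough along any branch, a member of $\mathcal{J}$ has no nodes off the branch.

\begin{lemma}\label{lem:isolate}
If $A\in\mathcal{J}$ and $f\in\omega^\omega$, then there is $i$ with $A\cap T_{f{\upharpoonright}i}\subseteq y_f$.
\end{lemma}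

\begin{proof}
Say that a node $x$ \emph{leaves $f$ at $j$} if $|x|>j$, $x{\upharpoonright}j=f{\upharpoonright}j$ and $x(j)\ne f(j)$. Let $D$ be the set of all $j$ such that some $x\in A$ leaves $f$ at $j$. Let $j_1<\dots<j_n$ be elements of $D$, witnessed by $x_1,\dots,x_n\in A$. For $k<l$, both $x_k$ and $x_l$ extend $f{\upharpoonright}j_k$, and $x_l$ extends $f{\upharpoonright}j_l$ with $j_l>j_k$, so $x_l(j_k)=f(j_k)\ne x_k(j_k)$. Hence $x_k\wedge x_l=f{\upharpoonright}j_k$, which is a proper initial segment of both nodes. So $(x_1,\dots,x_n)$ is a comb with $t_k=f{\upharpoonright}j_k$, and $n\le c(A)$. Thus $D$ is finite.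

Choose $i$ larger than all elements of $D$. Suppose that $x\in A\cap T_{f{\upharpoonright}i}$ and $x\notin y_f$. Then $x\ne f{\upharpoonright}|x|$, and $x$ leaves $f$ at the least $j<|x|$ with $x(j)\ne f(j)$. So $j\in D$, while $j\ge i$ because $x$ extends $f{\upharpoonright}i$. This contradicts the choice of $i$.
\end{proof}

\begin{proposition}\label{prop:complexity}
For $s\in T$ let $E_s=\{A\subseteq T:A\cap T_s\text{ is not an infinite chain}\}$. Each $E_s$ is $F_\sigma$, and $\mathcal{K}=\mathcal{J}\cap\bigcap_{s\in T}E_s$. Hence $\mathcal{K}$ is $F_{\sigma\delta}$.
\end{proposition}

\begin{proof}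
A set $A$ is in $E_s$ if and only if $A\cap T_s$ contains two incomparable nodes or $A\cap T_s$ is finite. The first condition is open and the second is $F_\sigma$, so $E_s$ is $F_\sigma$.

A member of $\mathcal{K}$ has no subset that is an infinite chain, so it lies in every $E_s$. Conversely, let $A\in\mathcal{J}\setminus\mathcal{K}$. Then $A\cap y_f$ is infinite for some $f$. Take $i$ from Lemma~\ref{lem:isolate} and put $s=f{\upharpoonright}i$. The set $A\cap T_s$ is contained in $y_f$ and contains all but at most $i$ elements of $A\cap y_f$. So it is an infinite chain, and $A\notin E_s$. Since $\mathcal{J}$ is $F_\sigma$ and $T$ is countable, $\mathcal{K}$ is $F_{\sigma\delta}$.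
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemma~\ref{lem:ideal} and Proposition~\ref{prop:complexity}, $\mathcal{K}$ is an $F_{\sigma\delta}$ ideal on $T$. By Lemma~\ref{lem:fans} and Proposition~\ref{prop:lower}, every family of hereditary $F_\sigma$ sets with intersection $\mathcal{K}$ is uncountable.
\end{proof}

\begin{remark}\label{rem:hereditary}
The set $E_\emptyset$ shows what heredity does in Lemma~\ref{lem:key}. It is $F_\sigma$, it contains $\mathcal{K}$ and hence every fan, and it omits every branch, so the lemma fails without heredity. Neither way of making $E_\emptyset$ hereditary helps. Its downward closure is $\mathcal{P}(T)$, because $T\in E_\emptyset$. Its largest hereditary subfamily is $\mathcal{W}$, which contains every fan and omits every branch, and therefore is not $F_\sigma$ by Lemma~\ref{lem:key}. The set $E_\emptyset$ is not closed under finite changes either: adding to $y_f$ one node outside $y_f$ gives a member of $E_\emptyset$.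
\end{remark}

\section{The dominating number}\label{sec:d}

Lemma~\ref{lem:key} says that one hereditary $F_\sigma$ superset of $\mathcal{K}$ omits at most the branches below a single function $g$. We now show that, for each $g$, one $F_\sigma$ ideal omits all of these branches. For $g\in\omega^\omega$ let
\[
S_g=\{s\in T:s(i)\le g(i)\text{ for all }i<|s|\},\qquad H_g=\{A\in\mathcal{J}:A\cap S_g\text{ is finite}\}.
\]
If $f\le g$, then $y_f\subseteq S_g$.

\begin{lemma}\label{lem:Hg}
For every $g\in\omega^\omega$, $H_g$ is an $F_\sigma$ ideal and $\mathcal{K}\subseteq H_g$.
\end{lemma}

\begin{proof}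
The family $\{A:A\cap S_g\text{ is finite}\}$ is $F_\sigma$, and it is an ideal because $S_g$ is infinite. So $H_g$ is the intersection of two $F_\sigma$ ideals.

For the inclusion, let $A\in\mathcal{J}$ with $A\cap S_g$ infinite; we show that $A\notin\mathcal{W}$. As in K\"onig's lemma, we define $f$ recursively so that $A\cap S_g\cap T_{f{\upharpoonright}i}$ is infinite for all $i$. This holds for $i=0$. If it holds for $s=f{\upharpoonright}i$, then every element of $A\cap S_g\cap T_s$ other than $s$ extends $s^\frown k$ for some $k\le g(i)$. There are finitely many such $k$, so for one of them $A\cap S_g\cap T_{s^\frown k}$ is infinite, and we let $f(i)=k$. By Lemma~\ref{lem:isolate}, there is $i$ with $A\cap T_{f{\upharpoonright}i}\subseteq y_f$. This set is infinite, so $A$ contains an infinite chain.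
\end{proof}

The hypothesis $A\in\mathcal{J}$ is needed in the last step: the set $Z$ contains no infinite chain, and it is an infinite subset of $S_g$ for the constant function $g=1$.

\begin{proof}[Proof of Theorem~\ref{thm:d}]
By Lemma~\ref{lem:fans} and Proposition~\ref{prop:lower}, at least $\mathfrak{d}$ sets are needed. Let $\mathcal{D}$ be a dominating family of size $\mathfrak{d}$. We show that $\mathcal{K}=\bigcap_{g\in\mathcal{D}}H_g$. The inclusion $\subseteq$ is Lemma~\ref{lem:Hg}. Let $A\notin\mathcal{K}$. If $A\notin\mathcal{J}$, then $A$ is in no $H_g$. If $A\in\mathcal{J}$, then $A\cap y_f$ is infinite for some $f$. Choose $g\in\mathcal{D}$ with $f\le g$; then $A\cap S_g\supseteq A\cap y_f$ is infinite, so $A\notin H_g$. The sets $H_g$ are $F_\sigma$ ideals, in particular hereditary $F_\sigma$ sets.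
\end{proof}

\section{Weakly Farah ideals are Farah}\label{sec:equiv}

Let $\mathcal{I}=\bigcap_nF_n$ be an ideal on $\omega$ with each $F_n$ hereditary and $F_\sigma$. By Lemma~\ref{lem:farah} we have to replace the $F_n$ by sets that are also closed under finite changes. Simply closing each $F_n$ under finite changes can lose everything. For instance, let $F_n=\mathrm{fin}\cup\{A:A\cap[0,n)=\emptyset\}$. These sets are hereditary and $F_\sigma$, and $\bigcap_nF_n=\mathrm{fin}$ because an infinite set $A$ is not in $F_n$ for $n>\min A$. But every subset of $\omega$ is a finite change of a member of $F_n$. Here $F_n$ rejects an infinite set only when it sees a small element of the set, and a finite change can delete that element. So we put a fixed finite set back after deleting an initial segment. For finite $p\subseteq\omega$ and $n<\omega$ let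
\[
F_n^p=\{B\subseteq\omega:(\exists k)\ (B\setminus[0,k))\cup p\in F_n\}.
\]
In the example, $F_1^{\{0\}}=\mathrm{fin}$.

\begin{proof}[Proof of Theorem~\ref{thm:equiv}]
Since $F_n$ is hereditary, if $k$ witnesses $B\in F_n^p$ then so does every larger number. The maps $B\mapsto(B\setminus[0,k))\cup p$ are continuous and preserve inclusion, so $F_n^p$ is $F_\sigma$ and hereditary. It is closed under finite changes: if $B\in F_n^p$ and $B\triangle B'$ is finite, take a witness $k$ for $B$ so large that $B\triangle B'\subseteq[0,k)$; then $k$ is a witness for $B'$. It contains $\mathcal{I}$: if $B\in\mathcal{I}$, then $B\cup p\in\mathcal{I}\subseteq F_n$, so $k=0$ is a witness. There are countably many pairs $(p,n)$. By Lemma~\ref{lem:farah} it therefore suffices to prove $\bigcap_{p,n}F_n^p\subseteq\mathcal{I}$.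

Let $B\in\bigcap_{p,n}F_n^p$. Taking for $p$ an initial part of $B$, we learn that $B$ lies in $F_n$ once a long enough interval after that part is removed. This does not put $B$ itself into $F_n$. We split $B$ into two sets, each of which has infinitely many such gaps, so that each fills the gaps of the other.

Define $a_0<a_1<\cdots$ recursively, and write $B[i]=B\cap[a_i,a_{i+1})$. Let $a_0=0$ and $a_1=1$. Given $a_0<\dots<a_j$ with $j\ge1$, let
\[
p_j=\bigcup\{B[i]:i<j,\ i\equiv j-1\pmod2\},
\]
a finite set. Since $B\in F_n^{p_j}$ for each of the finitely many $n\le j$, and larger witnesses also work, we can choose $a_{j+1}>a_j$ with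
\[
(B\setminus[0,a_{j+1}))\cup p_j\in F_n\qquad\text{for all }n\le j.
\]
For $e\in\{0,1\}$ let $B_e$ be the union of the blocks $B[i]$ with $i\equiv e\pmod2$. The intervals $[a_i,a_{i+1})$ cover $\omega$, so $B=B_0\cup B_1$.

Fix $e$ and $n$, and take $j\ge\max(n,1)$ with $j-1\equiv e\pmod2$. Consider a block $B[i]$ of $B_e$. If $i<j$, it is contained in $p_j$. The case $i=j$ does not occur, because $j\not\equiv e\pmod2$. If $i>j$, it is contained in $B\setminus[0,a_{j+1})$. Hence $B_e\subseteq(B\setminus[0,a_{j+1}))\cup p_j$, and $B_e\in F_n$ by heredity. As $n$ was arbitrary, $B_e\in\bigcap_nF_n=\mathcal{I}$. Since $\mathcal{I}$ is closed under unions, $B=B_0\cup B_1\in\mathcal{I}$.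

So $\mathcal{I}$ is Farah. This proves the first statement and shows that weakly Farah ideals are Farah. The converse follows from Lemma~\ref{lem:farah}.
\end{proof}

\section{A tall example}\label{sec:tall}

The ideal $\mathcal{K}$ is not tall: every infinite subset of a branch is an infinite chain. To obtain a tall ideal we borrow from the density ideal of Example~\ref{ex:density}. Each node is replaced by a finite block, the sizes of the blocks tend to infinity, and a node is counted only if the set occupies a fixed proportion of its block. A set with at most one point in each block is then negligible, while unions of full blocks reproduce $\mathcal{K}$.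

\begin{proof}[Proof of Theorem~\ref{thm:tall}]
Let $X_s$, $s\in T$, be pairwise disjoint nonempty finite sets such that $\{s:|X_s|\le n\}$ is finite for every $n$; for instance, enumerate $T$ and give the $j$th node a block of size $j+1$. Let $X=\bigcup_sX_s$. For $A\subseteq X$ and $n\ge1$ put
\[
L_n(A)=\{s\in T:|A\cap X_s|\ge|X_s|/n\},\qquad\mathcal{K}'=\{A\subseteq X:L_n(A)\in\mathcal{K}\text{ for all }n\ge1\}.
\]

\emph{$\mathcal{K}'$ is an ideal.} If $B\subseteq A$ then $L_n(B)\subseteq L_n(A)$, so $\mathcal{K}'$ is hereditary. If $|(A\cup B)\cap X_s|\ge|X_s|/n$, then one of $|A\cap X_s|$ and $|B\cap X_s|$ is at least $|X_s|/(2n)$. So $L_n(A\cup B)\subseteq L_{2n}(A)\cup L_{2n}(B)$, and $\mathcal{K}'$ is closed under finite unions; this is why the definition involves all $n$ rather than one threshold. Since $|X_s|/n>0$, the set $A$ meets $X_s$ for every $s\in L_n(A)$, so $L_n(A)$ is finite when $A$ is finite. Finally $L_1(X)=T\notin\mathcal{K}$.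

\emph{$\mathcal{K}'$ is $F_{\sigma\delta}$.} Whether $s\in L_n(A)$ depends only on $A\cap X_s$, so $L_n$ is continuous, and $\mathcal{K}'=\bigcap_{n\ge1}L_n^{-1}[\mathcal{K}]$ is $F_{\sigma\delta}$ by Proposition~\ref{prop:complexity}.

\emph{$\mathcal{K}'$ is tall.} An infinite subset of $X$ meets infinitely many of the finite blocks. Choosing one of its points in each block that it meets gives an infinite subset $A$ with $|A\cap X_s|\le1$ for all $s$. If $s\in L_n(A)$, then $|X_s|/n\le1$. So $L_n(A)\subseteq\{s:|X_s|\le n\}$ is finite for every $n$, and $A\in\mathcal{K}'$.

\emph{$\mathcal{K}'$ is not weakly Farah.} For $B\subseteq T$ let $\varphi(B)=\bigcup_{s\in B}X_s$. The map $\varphi$ is continuous and preserves inclusion. The set $\varphi(B)\cap X_s$ equals $X_s$ for $s\in B$ and is empty for $s\notin B$, so $L_n(\varphi(B))=B$ for all $n\ge1$. Hence $\mathcal{K}=\varphi^{-1}[\mathcal{K}']$. Suppose that $\mathcal{K}'=\bigcap_nH_n$ with each $H_n$ hereditary and $F_\sigma$. Then $\mathcal{K}=\bigcap_n\varphi^{-1}[H_n]$, where each $\varphi^{-1}[H_n]$ is $F_\sigma$ because $\varphi$ is continuous, and hereditary because $\varphi$ preserves inclusion. This contradicts the property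 of $\mathcal{K}$ established in the proof of Theorem~\ref{thm:main}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{filters}
\emph{Combinatorics of filters and ideals},
\texttt{https://www.matmor.unam.mx/\textasciitilde{}michael/reprints\_files/filters.pdf}.

\end{thebibliography}
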